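\title{The sum $z[f]+w[f]$ is closed in the Hardy space over the bidisk}

\begin{abstract}
Let $H^2$ be the Hardy space over the bidisk and let $[f]$ be the smallest closed subspace that contains $f$ and is invariant under multiplication by $z$ and $w$. We prove that $z[f]+w[f]$ is closed for every nonzero $f\in H^2$. More generally, let $M$ be the closure of the polynomials in $L^2(W\,dm)$, where $W$ and $\log W$ are integrable on the torus. The operator $K$ that measures the angle between $wM\ominus zwM$ and $zM\ominus zwM$ is Hilbert--Schmidt, and $\det(1-K^*K)$ equals an explicit positive constant $c(W)$, so that $\|K\|^2\le 1-c(W)$. The proof computes Gram determinants as telescoping products of distances and bounds these distances from below by the geometric mean of $W$. The bound on $\|K\|$ is asymptotically sharp, and closedness fails for general finite measures on the torus.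
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb D$ be the unit disk, $\mathbb T$ the unit circle, and let $m$ denote normalized Lebesgue measure on $\mathbb T$ or on $\mathbb T^2$. The Hardy space $H^2=H^2(\mathbb D^2)$ consists of the analytic functions $\sum_{i,l\ge0}a_{il}z^iw^l$ on $\mathbb D^2$ with $\sum|a_{il}|^2<\infty$. We identify such a function with its boundary values, so that $H^2$ is the closed span of the monomials $z^iw^l$, $i,l\ge0$, in $L^2(\mathbb T^2,m)$. A nonzero closed subspace $M\subset H^2$ is \emph{invariant} if $zM\subset M$ and $wM\subset M$. For $0\ne f\in H^2$ the smallest invariant subspace containing $f$ is $[f]=\overline{f\cdot\mathbb C[z,w]}$. For an invariant subspace $M$ we write $zM+wM=\{zg+wh:g,h\in M\}$; no closure is taken. The following question is posed in \cite{perturbation}.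

\begin{quote}
\emph{Is $z[f]+w[f]$ closed for every nonzero $f\in H^2$?}
\end{quote}

Multiplication by $z$ or by $w$ preserves the norm, so $z[f]$ and $w[f]$ are closed. The sum of two closed subspaces of a Hilbert space need not be closed; what decides the matter is the angle between them once their common part is removed. The closure of $z[f]+w[f]$ is the closure of $\{pf:p\in\mathbb C[z,w],\ p(0,0)=0\}$, so the question asks whether every limit of such products can be split as $zg+wh$ with $g,h\in[f]$. For $f=1$ it can: if $x\in H^2$ and $x(0,0)=0$, then $x(0,w)$ is divisible by $w$ and $x(z,w)-x(0,w)$ is divisible by $z$ in $H^2$. The same holds if $|f|$ lies between two positive constants on $\mathbb T^2$, because then $x\mapsto xf$ is an isomorphism of $H^2$ onto $[f]$. This suggests the answer yes, but the comparison with $H^2$ is lost as soon as $|f|$ is unbounded or not bounded below. There is also a reason for doubt. The problem depends only on the measure $|f|^2\,dm$, and the same question for a general finite measure on $\mathbb T^2$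 can have the answer no (Theorem~\ref{thm:supp}(f)). A proof must therefore use a property of $|f|^2$. The property is the integrability of $\log|f|^2$, and the answer is yes, with an explicit bound for the angle.

\subsection*{The setting}
For a finite positive Borel measure $\mu$ on $\mathbb T^2$ let $M=P^2(\mu)$ be the closure of $\mathbb C[z,w]$ in $L^2(\mu)$. Multiplications by $z$ and $w$ are unitary on $L^2(\mu)$ and map $M$ into $M$, so $zM$, $wM$ and $zwM$ are closed, and $zwM\subset zM\cap wM$. We remove the evident common part $zwM$ and put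
\begin{equation}\label{eq:K}
D=zwM,\qquad E_w=wM\ominus D,\qquad E_z=zM\ominus D,\qquad K=P_{E_z}|_{E_w}:E_w\to E_z ,
\end{equation}
where $P_X$ is the orthogonal projection onto $X$. Then $\|K\|=\sup|\langle e,y\rangle|$ over unit vectors $e\in E_w$, $y\in E_z$, which is the cosine of the angle between $E_w$ and $E_z$. For $\mu=m$ the spaces $E_w$ and $E_z$ are spanned by the positive powers of $w$ and of $z$, and $K=0$.

A \emph{weight} is a function $W\ge0$ on $\mathbb T^2$ with $W\in L^1(m)$ and $\log W\in L^1(m)$; in particular $W>0$ a.e. We write $L^2(W)$ and $P^2(W)$ for $L^2(W\,dm)$ and $P^2(W\,dm)$, and with $M=P^2(W)$ we put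
\[
G(W)=\exp\int\log W\,dm,\qquad d_0(W)=\operatorname{dist}_{L^2(W)}(1,zM+wM),\qquad c(W)=\frac{G(W)}{d_0(W)^2}.
\]
Here $G(W)$ is the geometric mean of $W$, and $d_0(W)^2=\inf\int|p|^2W\,dm$ over polynomials $p$ with $p(0,0)=1$. Lemma~\ref{lem:jensen} shows that $d_0(W)^2\ge G(W)>0$, so $c(W)$ is defined. It does not change when $W$ is multiplied by a positive constant.

If $0\ne f\in H^2$, then $|f|^2$ is a weight (Lemma~\ref{lem:log}). The map $x\mapsto xf$ is unitary from $L^2(|f|^2)$ onto $L^2(m)$, commutes with multiplication by $z$ and $w$, and sends $1$ to $f$ and $P^2(|f|^2)$ onto $[f]$. Every statement about $P^2(|f|^2)$ therefore transfers to $[f]$. We write $K_f$ for the operator \eqref{eq:K} formed from $[f]$, and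
\[
c(f)=c(|f|^2)=\frac{\exp\int\log|f|^2\,dm}{\operatorname{dist}(f,z[f]+w[f])^2}\ \ge\ \frac{\exp\int\log|f|^2\,dm}{\|f\|^2}>0 .
\]

\subsection*{The results}

\begin{theorem}\label{thm:main}
Let $W$ be a weight and $M=P^2(W)$. Then $0<c(W)\le1$, the operator $K$ is Hilbert--Schmidt, $\det(1-K^*K)\ge c(W)$, and $\|K\|^2\le1-c(W)<1$. Consequently $zM+wM$ is closed, $\dim M/(zM+wM)=1$, and $zM\cap wM=zwM$. In particular $z[f]+w[f]$ is closed for every nonzero $f\in H^2(\mathbb D^2)$.
\end{theorem}

The second theorem is not needed for the answer. It makes the determinant bound an identity, translates it to the multiplication operators, and shows its limits.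

\begin{theorem}\label{thm:supp}
In the setting of Theorem~\ref{thm:main}, let $R_z,R_w$ be the multiplications by $z,w$ on $M$.
\begin{enumerate}
\item[(a)] $\det(1-K^*K)=c(W)$.
\item[(b)] The operator $C=1-R_zR_z^*-R_wR_w^*+R_zR_wR_z^*R_w^*$ is Hilbert--Schmidt, and
\[
\|C\|_{HS}^2=1+2\|K\|_{HS}^2\le1+2\log\frac1{c(W)} .
\]
\item[(c)] $R_zR_z^*+R_wR_w^*\ge1-\sqrt{1-c(W)}$ on $zM+wM$.
\item[(d)] The bound $\|K\|\le\sqrt{1-c}$ and the bound in (c) are asymptotically sharp among the spaces $[f]$: for each $\alpha\in(0,1)$ there are polynomials $f_n$ with $c(f_n)\to1-\alpha^2$ and $\|K_{f_n}\|\to\alpha$.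
\item[(e)] For $0\ne f\in H^2$ we have $\{h\in H^2:zh,wh\in[f]\}=[f]$, and for all $(\lambda_1,\lambda_2)\in\mathbb D^2$ the space $(z-\lambda_1)[f]+(w-\lambda_2)[f]$ is closed of codimension $1$ in $[f]$.
\item[(f)] There is a finite measure $\mu$ on $\mathbb T^2$ such that $zP^2(\mu)+wP^2(\mu)$ is not closed.
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:graded} treats weights that depend only on $z\bar w$, where $K^*K$ is diagonal and the whole mechanism is visible. Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Sections~\ref{sec:exact}--\ref{sec:measures} prove Theorem~\ref{thm:supp}.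

\section{Logarithms, angles and determinants}\label{sec:prelim}

\subsection*{Integrability of the logarithm}
We use one inequality from function theory in the disk. If $g$ is analytic near $\overline{\mathbb D}$, $a\in\mathbb D$ and $P_a(\zeta)=(1-|a|^2)/|\zeta-a|^2$ is the Poisson kernel, then $\log|g|$ is subharmonic or identically $-\infty$, and so
\begin{equation}\label{eq:sub}
\log|g(a)|\le\int_{\mathbb T}P_a\log|g|\,dm .
\end{equation}
For $a=0$ the kernel is $1$, and \eqref{eq:sub} is the inequality contained in Jensen's formula.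

\begin{lemma}\label{lem:log}
If $0\ne f\in H^2$, then $|f|^2$ is a weight.
\end{lemma}

\begin{proof}
We have $|f|^2\in L^1$ and $\log^+|f|\le|f|$, so only $\log^-|f|\in L^1$ needs proof. Choose $a=(a_1,a_2)\in\mathbb D^2$ with $f(a)\ne0$, let $P(z,w)=P_{a_1}(z)P_{a_2}(w)$, which lies between two positive constants on $\mathbb T^2$, and put $f_\rho(z,w)=f(\rho z,\rho w)$ for $\rho<1$. Apply \eqref{eq:sub} to $f_\rho(\cdot,a_2)$ and then, for each $z\in\mathbb T$, to $f_\rho(z,\cdot)$. Since $\log|f_\rho|$ is bounded above on $\mathbb T^2$, the iterated integral is a double integral, and $\log|f(\rho a)|\le\int P\log|f_\rho|\,dm$. Hence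
\[
\int P\log^-|f_\rho|\,dm\le\int P\log^+|f_\rho|\,dm-\log|f(\rho a)|\le\|P\|_\infty\|f\|-\log|f(\rho a)| ,
\]
because $\int\log^+|f_\rho|\,dm\le\|f_\rho\|\le\|f\|$. The right side stays bounded as $\rho\to1$. Since $f_\rho\to f$ in $L^2$, we have $f_\rho\to f$ a.e.\ along a sequence, and Fatou's lemma gives $\int P\log^-|f|\,dm<\infty$.
\end{proof}

\subsection*{The angle decides closedness}

\begin{lemma}\label{lem:angle}
Let $\mu$ be a finite measure on $\mathbb T^2$ and $M=P^2(\mu)$. Then
\[
zM+wM=D\oplus(E_w+E_z),\qquad zM\cap wM=D\oplus(E_w\cap E_z).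
\]
Moreover, $\|K\|<1$ if and only if $zM+wM$ is closed and $zM\cap wM=zwM$. In that case $(e,y)\mapsto e+y$ is an isomorphism of $E_w\oplus E_z$ onto the closed space $E_w+E_z$.
\end{lemma}

\begin{proof}
The two decompositions follow from $wM=D\oplus E_w$ and $zM=D\oplus E_z$. By the first, $zM+wM$ is closed if and only if $E_w+E_z=(zM+wM)\cap D^\perp$ is closed. If $\|K\|<1$, then for $e\in E_w$ and $y\in E_z$ we have $|\langle e,y\rangle|=|\langle Ke,y\rangle|\le\|K\|\|e\|\|y\|$, and so
\[
\|e+y\|^2\ge\|e\|^2+\|y\|^2-2\|K\|\|e\|\|y\|\ge(1-\|K\|)(\|e\|^2+\|y\|^2).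
\]
Thus the sum map is bounded below: it is injective, which means $E_w\cap E_z=0$, and it has closed range. Conversely, if $E_w\cap E_z=0$ and $E_w+E_z$ is closed, the open mapping theorem gives $\eta>0$ with $\|e+y\|^2\ge\eta(\|e\|^2+\|y\|^2)$. For a unit vector $e\in E_w$ and $y=-Ke$ this yields $1-\|Ke\|^2=\|e-Ke\|^2\ge\eta$.
\end{proof}

\subsection*{Gram determinants}
A \emph{form} on a complex vector space $X$ is a function $q(x)=\beta(x,x)$ with $\beta$ a positive semidefinite Hermitian form; $\beta$ is recovered from $q$ by polarization. The Gram determinant of $q$ for a basis $x_1,\dots,x_n$ is $\det(\beta(x_i,x_j))$; it does not depend on the order of the basis. Our forms are squared distances $q(x)=\operatorname{dist}(x,V)^2=\|P_{V^\perp}x\|^2$ to a subspace $V$ of a Hilbert space. We need four facts.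
\begin{enumerate}
\item[(G1)] \emph{Successive distances.} For $q=\operatorname{dist}(\cdot,V)^2$ the Gram determinant is
\[
\prod_{j=1}^n\operatorname{dist}\bigl(x_j,V+\operatorname{span}\{x_1,\dots,x_{j-1}\}\bigr)^2 .
\]
This is the Gram--Schmidt formula for the vectors $P_{V^\perp}x_j$.
\item[(G2)] \emph{Monotonicity.} If $r\le q$, the Gram determinant of $r$ is at most that of $q$ in the same basis, since the ordered eigenvalues of the Gram matrices satisfy the same inequality by the min--max principle.
\item[(G3)] \emph{Continuity.} If $q_n(x)\to q(x)$ for all $x$, the Gram determinants converge, by polarization.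
\item[(G4)] \emph{Restriction.} Let $r\le q$ with $q$ positive definite and $\dim X<\infty$. Let $S$ be the operator with $r(x)=\langle Sx,x\rangle_q$, so $0\le S\le1$, and put $\det_X(r:q)=\det S$. This is the ratio of the Gram determinants of $r$ and $q$ in any basis. If $Y\subset X$ is a subspace, then $\det_Y(r:q)\ge\det_X(r:q)$.
\end{enumerate}
To prove the last claim, note that the operator belonging to $Y$ is the compression of $S$ to $Y$ in the inner product of $q$. By Cauchy interlacing, the $i$th smallest eigenvalue of the compression is at least the $i$th smallest eigenvalue of $S$. So $\det_Y(r:q)$ is at least the product of the $\dim Y$ smallest eigenvalues of $S$, and this is at least $\det S$ because the omitted eigenvalues are at most $1$.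

\subsection*{Fredholm determinants}
A positive operator $T$ on a separable Hilbert space is trace class if $\operatorname{tr}T=\sum\langle Te_i,e_i\rangle<\infty$ for one orthonormal basis $(e_i)$. An operator $K$ is Hilbert--Schmidt if $K^*K$ is trace class, and $\|K\|_{HS}^2=\operatorname{tr}K^*K=\operatorname{tr}KK^*$. The trace is invariant under similarity. For $X$ trace class, $\det(1+X)=\prod(1+\lambda_i)$, the product over the eigenvalues of $X$ with algebraic multiplicity. The determinant is multiplicative and continuous in the trace norm, and if orthogonal projections $P_J$ increase to $1$, then $P_JXP_J\to X$ in the trace norm.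

\section{The graded case}\label{sec:graded}

Let $\nu$ be a finite positive measure on $\mathbb T$ with infinite support, and let $\mu_\nu$ be the image of $\nu\times m$ under the homeomorphism $(\zeta,t)\mapsto(t\zeta,t)$ of $\mathbb T^2$. Thus $z=t\zeta$, $w=t$, and $z^iw^l=t^{i+l}\zeta^i$. If $\nu=\omega\,dm$, then $\mu_\nu=\omega(z\bar w)\,dm$, because the homeomorphism preserves $m$. This covers $W=|f|^2$ for every homogeneous polynomial $f$, with $\omega(\zeta)=|f(\zeta,1)|^2$.

Let $\mathcal P_k\subset L^2(\nu)$ be the polynomials in $\zeta$ of degree at most $k$, with $\mathcal P_{-1}=0$, and put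
\[
d_k=\operatorname{dist}_{L^2(\nu)}\bigl(1,\operatorname{span}\{\zeta,\dots,\zeta^k\}\bigr),\qquad k\ge0 .
\]
A nonzero polynomial has finitely many zeros and $\nu$ has infinite support, so the powers of $\zeta$ are linearly independent in $L^2(\nu)$ and $d_k>0$.

\begin{proposition}\label{prop:graded}
Let $M=P^2(\mu_\nu)$. Then $zM\cap wM=zwM$, and $E_w$ has an orthogonal basis $e_1,e_2,\dots$ with $K^*Ke_k=s_k^2e_k$, where $0\le s_k<1$ and
\begin{equation}\label{eq:sk}
1-s_k^2=\frac{d_k^2}{d_{k-1}^2},\qquad k\ge1 .
\end{equation}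
\end{proposition}

\begin{proof}
Integration in $t$ shows that monomials of different total degree are orthogonal, so $M=\bigoplus_{k\ge0}t^k\mathcal P_k$. The spaces $wM$, $zM$ and $D$ are orthogonal sums of their components in the degrees $k\ge1$, which are $t^k\mathcal P_{k-1}$, $t^k\zeta\mathcal P_{k-1}$ and $t^k\zeta\mathcal P_{k-2}$. Since $\mathcal P_{k-1}\cap\zeta\mathcal P_{k-1}=\zeta\mathcal P_{k-2}$, we get $zM\cap wM=D$. In degree $k$ both $E_w$ and $E_z$ are lines, $K$ maps the first into the second, and $K^*=P_{E_w}|_{E_z}$ maps the second into the first. The first line is spanned by $e_k=P_{D^\perp}w^k$, so $K^*Ke_k=s_k^2e_k$ with $s_k=\|Ke_k\|/\|e_k\|$. Now $w^k=t^k\cdot1$, and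
\[
\|e_k\|=\operatorname{dist}(1,\zeta\mathcal P_{k-2})=d_{k-1},\qquad \operatorname{dist}(e_k,zM)=\operatorname{dist}(w^k,zM)=\operatorname{dist}(1,\zeta\mathcal P_{k-1})=d_k ,
\]
where we used $w^k-e_k\in D\subset zM$. As $e_k\perp D$, we have $\operatorname{dist}(e_k,zM)^2=\|e_k\|^2-\|Ke_k\|^2$, which is \eqref{eq:sk}.
\end{proof}

So $\|K\|=\sup_ks_k$, and the danger is that the two lines in degree $k$ approach each other as $k\to\infty$. Formula \eqref{eq:sk} controls all degrees at once, because the product telescopes: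
\[
\prod_{k=1}^N(1-s_k^2)=\frac{d_N^2}{d_0^2}.
\]
Suppose $\nu=\omega\,dm$ with $\log\omega\in L^1$. For a polynomial $h$ with $h(0)=1$, Jensen's inequality for $\exp$ and \eqref{eq:sub} give $\int|h|^2\omega\,dm\ge\exp\int(\log|h|^2+\log\omega)\,dm\ge\exp\int\log\omega\,dm$. Hence $d_N^2\ge G(W)$ for $W=\omega(z\bar w)$. Also $d_0=d_0(W)$, since $1\perp zM+wM$. Thus all partial products are at least $c(W)$. Each factor lies in $[0,1]$, so each factor is at least $c(W)$, that is, $\|K\|^2\le1-c(W)$.

\begin{example}\label{ex:zw}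
Let $f=z-w$, so $\omega=|1-\zeta|^2=2-\zeta-\bar\zeta$. The Gram matrix of $k$ consecutive powers of $\zeta$ is tridiagonal with $2$ on the diagonal and $-1$ next to it. Its determinant satisfies $\Delta_k=2\Delta_{k-1}-\Delta_{k-2}$ with $\Delta_0=1$, $\Delta_1=2$, so $\Delta_k=k+1$. By (G1), $d_k^2=\Delta_{k+1}/\Delta_k=(k+2)/(k+1)$. Therefore
\[
1-s_k^2=\frac{k(k+2)}{(k+1)^2},\qquad s_k=\frac1{k+1},\qquad\prod_{k=1}^N(1-s_k^2)=\frac{N+2}{2(N+1)}\longrightarrow\frac12 .
\]
Here $\int\log|1-\zeta|\,dm=0$, so $G=1$, $d_0^2=2$ and $c(f)=\frac12$, in agreement with Theorem~\ref{thm:supp}(a). Although $f$ vanishes on the diagonal of $\mathbb T^2$, the lines become orthogonal in high degree, and $\|K_f\|=\frac12<\sqrt{1-c(f)}$.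
\end{example}

For a general weight the degrees are not orthogonal and $K^*K$ is not diagonal in any basis that we can write down. The product of the numbers $1-s_k^2$ is then replaced by a determinant, and (G1) again turns it into a product of distances.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Throughout, $W$ is a weight, $M=P^2(W)$, and distances are taken in $L^2(W)$.

\subsection*{Two forms on the powers of $w$}
Split the polynomials vanishing at the origin according to their monomials:
\[
\mathcal A=\operatorname{span}\{w^l:l\ge1\},\qquad\mathcal B=\operatorname{span}\{z^i:i\ge1\},\qquad\mathcal D=zw\,\mathbb C[z,w].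
\]
Then $\mathcal A+\mathcal D=w\mathbb C[z,w]$ and $\mathcal B+\mathcal D=z\mathbb C[z,w]$, so $\overline{\mathcal D}=D$, $\overline{\mathcal A+\mathcal D}=wM$ and $\overline{\mathcal B+\mathcal D}=zM$. On $\mathcal A$ consider the forms
\[
q(a)=\operatorname{dist}(a,\mathcal D)^2,\qquad r(a)=\operatorname{dist}(a,\mathcal D+\mathcal B)^2,\qquad r\le q .
\]
They generalize the two distances in the proof of Proposition~\ref{prop:graded}. For $a\in\mathcal A$ the vector $e=P_{D^\perp}a$ lies in $E_w$, and $q(a)=\|e\|^2$. For any $x\in E_w$ we have $P_{zM}x=P_{E_z}x=Kx$, because $zM=D\oplus E_z$ and $x\perp D$; hence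
\begin{equation}\label{eq:S}
\operatorname{dist}(x,zM)^2=\|x\|^2-\|Kx\|^2=\langle(1-K^*K)x,x\rangle,\qquad x\in E_w .
\end{equation}
Since $a-e\in D\subset zM$, this gives $r(a)=\langle(1-K^*K)e,e\rangle$. So $1-K^*K$ is the operator of $r$ relative to $q$. Let $\mathcal A_J=\operatorname{span}\{w,\dots,w^J\}$, and let $\Gamma_J(\cdot)$ denote the Gram determinant of a form in the basis $w,\dots,w^J$ of $\mathcal A_J$. Our goal is the inequality
\begin{equation}\label{eq:goal}
\Gamma_J(r)\ge c(W)\,\Gamma_J(q)\qquad\text{for all }J\ge1 .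
\end{equation}

\subsection*{The distances $d_k$ and the geometric mean}
Formula (G1) leads to distances from $w^j$ to spans of monomials. Multiplication by $w^{-j}$ is unitary on $L^2(W)$ and moves $w^j$ to $1$, at the price of negative powers of $w$. This suggests the sets of exponents
\[
\Lambda_k=\{(0,l):l\ge1\}\cup\{(i,l):i\ge1,\ l\ge-k\},\qquad k\ge0,
\]
and the numbers $d_k=\operatorname{dist}\bigl(1,\operatorname{span}\{z^iw^l:(i,l)\in\Lambda_k\}\bigr)$. The sets increase, so $d_k$ decreases. The set $\Lambda_0$ spans the polynomials vanishing at the origin, which are dense in $zM+wM$, so $d_0=d_0(W)$. In the graded case only the exponents $(i,-i)$, $1\le i\le k$, have total degree $0$, and $d_k$ is the number of Section~\ref{sec:graded}.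

The next lemma is the place where $\log W\in L^1$ matters.

\begin{lemma}\label{lem:jensen}
$d_k^2\ge G(W)>0$ for all $k\ge0$. In particular $0<c(W)\le1$.
\end{lemma}

\begin{proof}
We must bound $\int|h|^2W\,dm$ from below for $h=1+p(w)+\sum_{i=1}^nz^ip_i(w)$, where $p\in w\mathbb C[w]$ and the $p_i$ are trigonometric polynomials. For fixed $w\in\mathbb T$ the function $h(\cdot,w)$ is a polynomial in $z$ with value $1+p(w)$ at $0$, so \eqref{eq:sub} gives $\int\log|h(z,w)|\,dm(z)\ge\log|1+p(w)|$. A second use of \eqref{eq:sub} gives $\int\log|1+p|\,dm\ge\log|1+p(0)|=0$. Since $\log|h|$ is bounded above, Tonelli's theorem applied to $\sup\log|h|-\log|h|\ge0$ shows that $\log|h|\in L^1(\mathbb T^2)$ and $\int\log|h|\,dm\ge0$. By Jensen's inequality for $\exp$,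
\[
\int|h|^2W\,dm\ge\exp\int(\log|h|^2+\log W)\,dm\ge G(W).\qedhere
\]
\end{proof}

The negative powers of $w$ cost nothing here, because they occur only in terms that vanish at $z=0$.

\subsection*{A cutoff that makes the product telescope}
Applied to $q$ on $\mathcal A_J$, formula (G1) produces the distances from $w^j$ to $\mathcal D+\operatorname{span}\{w^{j+1},\dots,w^J\}$. After the shift by $w^{-j}$ only $J-j$ powers of $w$ are present, a number that changes with $j$, so the factors for $q$ do not match those for $r$. The remedy is to admit all high powers of $w$ into the subspaces. Let $\mathcal A_{>N}=\operatorname{span}\{w^l:l>N\}$, $\mathcal D_N=\mathcal D+\mathcal A_{>N}$, and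
\[
q_N(a)=\operatorname{dist}(a,\mathcal D_N)^2,\qquad r_N(a)=\operatorname{dist}(a,\mathcal D_N+\mathcal B)^2 .
\]
Then $r_N\le q_N\le q$ and $r_N\le r$.

These forms are positive definite on $\mathcal A_N$. Indeed, let $a=\sum_{l=j}^Na_lw^l$ with $a_j\ne0$. The space $\mathcal D_N+\mathcal B$ is spanned by the $w^l$ with $l>N$ and the $z^iw^l$ with $i\ge1$, $l\ge0$. After multiplication by $w^{-j}$, all these monomials and all terms of $w^{-j}a-a_j$ have exponents in $\Lambda_j$, so $r_N(a)\ge|a_j|^2d_j^2>0$. It follows that $r_N$, $q_N$, $r$ and $q$ are positive definite on $\mathcal A_N$, for every $N$.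

\begin{lemma}\label{lem:telescope}
$\det_{\mathcal A_N}(r_N:q_N)=d_N^2/d_0^2$, and $\det_{\mathcal A_J}(r_N:q_N)\ge d_N^2/d_0^2\ge c(W)$ for $J\le N$.
\end{lemma}

\begin{proof}
Apply (G1) to the basis in the order $w^N,w^{N-1},\dots,w$. The powers $w^{j+1},\dots,w^N$ that precede $w^j$ join the powers in $\mathcal A_{>N}$ to span $\mathcal A_{>j}$. Multiplying the $j$th factor by $w^{-j}$ (Figure~\ref{fig:shift}), we obtain
\begin{align*}
\Gamma_N(q_N)&=\prod_{j=1}^N\operatorname{dist}\bigl(w^j,\mathcal A_{>j}+\operatorname{span}\{z^iw^l:i\ge1,\ l\ge1\}\bigr)^2=\prod_{j=1}^Nd_{j-1}^2,\\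
\Gamma_N(r_N)&=\prod_{j=1}^N\operatorname{dist}\bigl(w^j,\mathcal A_{>j}+\operatorname{span}\{z^iw^l:i\ge1,\ l\ge0\}\bigr)^2=\prod_{j=1}^Nd_j^2 .
\end{align*}
The ratio is $d_N^2/d_0^2$. The second claim follows from (G4) and Lemma~\ref{lem:jensen}.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\begin{scope}
\draw[->,gray] (-0.8,0)--(5,0) node[right,black]{$i$};
\draw[->,gray] (0,-2.8)--(0,5) node[above,black]{$l$};
\foreach \x in {1,...,4} \foreach \y in {1,...,4} \fill (\x,\y) circle (0.11);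
\foreach \y in {3,4} \fill (0,\y) circle (0.11);
\foreach \x in {1,...,4} \draw[fill=white] (\x-0.13,-0.13) rectangle (\x+0.13,0.13);
\draw[thick,fill=white] (0,2) circle (0.2) node[left=3pt]{$w^2$};
\end{scope}
\draw[->,thick] (6.3,1.5)--(8.3,1.5) node[midway,above]{$w^{-2}$};
\begin{scope}[xshift=10.3cm]
\draw[->,gray] (-0.8,0)--(5,0) node[right,black]{$i$};
\draw[->,gray] (0,-2.8)--(0,5) node[above,black]{$l$};
\foreach \x in {1,...,4} \foreach \y in {-1,...,4} \fill (\x,\y) circle (0.11);
\foreach \y in {1,...,4} \fill (0,\y) circle (0.11);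
\foreach \x in {1,...,4} \draw[fill=white] (\x-0.13,-2.13) rectangle (\x+0.13,-1.87);
\draw[thick,fill=white] (0,0) circle (0.2) node[below left]{$1$};
\end{scope}
\end{tikzpicture}
\caption{Exponents $(i,l)$ of monomials $z^iw^l$ in the factor $j=2$ of the two Gram determinants. Left: $w^2$ is approximated by the monomials marked by dots (form $q_N$), or by dots and squares (form $r_N$); the squares are the powers of $z$. Right: after multiplication by $w^{-2}$ the dots form $\Lambda_1$ and the dots and squares form $\Lambda_2$, so the two distances are $d_1$ and $d_2$.}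
\label{fig:shift}
\end{figure}

\subsection*{Removing the cutoff}
We fix $J$ and let $N\to\infty$; this is why Lemma~\ref{lem:telescope} is needed for $J<N$. The inequality $r\ge r_N$ points in the direction of \eqref{eq:goal}, but $q\ge q_N$ points against it, so we need $q_N\to q$. This amounts to $\bigcap_N\overline{\mathcal D_N}=D$, which we prove by comparison with $H^2$ under two temporary assumptions. Let $H^2(w)$ and $H^\infty(w)$ be the Hardy spaces of the disk in the variable $w$, and let
\[
v(w)=\int_{\mathbb T}W(z,w)\,dm(z),\qquad v\in L^1(\mathbb T),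
\]
be the marginal of $W$, so that $\|x\|_{L^2(W)}^2=\int|x|^2v\,dm$ for functions $x$ of $w$ alone.

\begin{lemma}\label{lem:bounded}
If $W\ge\varepsilon>0$ a.e.\ and $v$ is essentially bounded, then \eqref{eq:goal} holds.
\end{lemma}

\begin{proof}
We first show that $\bigcap_{N\ge0}\overline{\mathcal D_N}=D$. Each $\overline{\mathcal D_N}$ contains $D$. Let $h$ lie in the intersection. Since $W\ge\varepsilon$, convergence in $L^2(W)$ implies convergence in $L^2(m)$, so $h\in H^2$. The map $x\mapsto x(0,\cdot)$ is the orthogonal projection of $H^2$ onto $H^2(w)$, and it sends $\mathcal D_N$ into the closed space $w^{N+1}H^2(w)$. Hence $h(0,\cdot)\in w^{N+1}H^2(w)$ for all $N$, so $h(0,\cdot)=0$. Since $h\in\overline{\mathcal D_0}$, there are $a_n\in\mathcal A$ and $b_n\in\mathcal D$ with $a_n+b_n\to h$ in $L^2(W)$, hence in $H^2$. Setting $z=0$ gives $a_n\to h(0,\cdot)=0$ in $H^2(w)$. Now the upper bound on $v$ brings this back to $L^2(W)$: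
\[
\|a_n\|_{L^2(W)}^2=\int|a_n|^2v\,dm\le\|v\|_\infty\|a_n\|^2_{H^2(w)}\to0 .
\]
So $b_n\to h$ in $L^2(W)$, and $h\in D$.

The projections onto a decreasing sequence of closed subspaces converge strongly to the projection onto the intersection, so $q_N(a)\to q(a)$ for each $a\in\mathcal A$. For $N\ge J$, (G2) and Lemma~\ref{lem:telescope} give $\Gamma_J(r)\ge\Gamma_J(r_N)\ge c(W)\Gamma_J(q_N)$. Let $N\to\infty$ and use (G3).
\end{proof}

\subsection*{Removing the lower bound}
All quantities in \eqref{eq:goal} except $G(W)$ come from infima over fixed sets of polynomials. An infimum commutes with a decreasing limit of weights, and a decreasing approximation is what removes the lower bound.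

\begin{lemma}\label{lem:lower}
If $v$ is essentially bounded, then \eqref{eq:goal} holds.
\end{lemma}

\begin{proof}
Let $W_n=W+\frac1n$. It is integrable and $\log W\le\log W_n\le W_n$, so it is a weight. It is bounded below, and its marginal is $v+\frac1n$. Indicate the weight by a subscript. For $a\in\mathcal A$ the sequence $q_{W_n}(a)$ decreases, and
\[
\lim_nq_{W_n}(a)=\inf_n\inf_{b\in\mathcal D}\int|a+b|^2W_n\,dm=\inf_{b\in\mathcal D}\inf_n\int|a+b|^2W_n\,dm=q_W(a).
\]
With $\mathcal D+\mathcal B$ in place of $\mathcal D$ this gives $r_{W_n}(a)\to r_W(a)$, and with $a=1$ and $\mathcal A+\mathcal B+\mathcal D$ in place of $\mathcal D$ it gives $d_0(W_n)^2\to d_0(W)^2$. Also $G(W_n)\ge G(W)$. By Lemma~\ref{lem:bounded},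
\[
\Gamma_J(r_{W_n})\ge\frac{G(W)}{d_0(W_n)^2}\,\Gamma_J(q_{W_n}),
\]
and (G3) allows us to pass to the limit.
\end{proof}

\subsection*{From the forms to the operator}

\begin{lemma}\label{lem:operator}
If \eqref{eq:goal} holds, then $\|K\|^2\le1-c(W)$, the operator $K$ is Hilbert--Schmidt, and $\det(1-K^*K)\ge c(W)$.
\end{lemma}

\begin{proof}
Write $c=c(W)$ and $T=K^*K$. Let $E_J=P_{D^\perp}\mathcal A_J\subset E_w$. These spaces increase, and their union is dense in $E_w$, because it is the image under $P_{D^\perp}$ of the dense subspace $\mathcal A+\mathcal D$ of $wM$. The map $a\mapsto e=P_{D^\perp}a$ is an isometry of $(\mathcal A_J,q)$ onto $E_J$ that carries $r$ to the form $\langle(1-T)e,e\rangle$. So with $T_J=P_{E_J}T|_{E_J}$ we have $\det(1-T_J)=\det_{\mathcal A_J}(r:q)\ge c$.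

The eigenvalues of $1-T_J$ lie in $[0,1]$ and their product is at least $c$, so each is at least $c$. Hence $\|Ke\|^2\le(1-c)\|e\|^2$ on the dense set $\bigcup_JE_J$, and $\|K\|^2\le1-c$. Since $x\le-\log(1-x)$ on $[0,1)$, we get $\operatorname{tr}T_J\le-\log\det(1-T_J)\le\log(1/c)$. Computing $\operatorname{tr}T$ in an orthonormal basis of $E_w$ whose first $J$ vectors span $E_J$ for every $J$, we find $\operatorname{tr}T\le\log(1/c)$. Thus $T$ is trace class, $P_{E_J}TP_{E_J}\to T$ in trace norm, and $\det(1-T)=\lim_J\det(1-T_J)\ge c$.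
\end{proof}

\subsection*{Removing the upper bound}
Truncating $W$ from above gives an increasing sequence of weights, and then a supremum would have to be exchanged with an infimum. We avoid this by changing the weight without changing the space. Recall that for real $\psi\in L^1(\mathbb T)$ that is bounded above, the \emph{outer function}
\[
O_\psi(w)=\exp\int_{\mathbb T}\frac{\zeta+w}{\zeta-w}\,\psi(\zeta)\,dm(\zeta)
\]
belongs to $H^\infty(w)$, has boundary modulus $e^\psi$ a.e., and satisfies $O_\psi(0)=\exp\int\psi\,dm>0$. Multiplication by an outer function of $w$ alone can flatten the marginal $v$, and it changes $G$ and $d_0^2$ by the same factor.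

\begin{lemma}\label{lem:outer}
For every weight $W$ there are a weight $W'$ with marginal at most $1$ a.e.\ and $c(W')=c(W)$, and a unitary $\Phi:L^2(W')\to L^2(W)$ that commutes with multiplication by $z$ and $w$ and satisfies $\Phi(P^2(W'))=P^2(W)$.
\end{lemma}

\begin{proof}
Let $u=\max(1,v)\in L^1(\mathbb T)$, so $0\le\log u\le u$, and let $g=O_\psi$ with $\psi=-\frac12\log u$. Then $|g|^2=1/u\le1$ on $\mathbb T$. Put $W'=|g|^2W$ and $\Phi x=gx$. The function $W'\le W$ is integrable, $\log W'=\log W-\log u\in L^1$, and the marginal of $W'$ is $v/u\le1$. The map $\Phi$ is isometric, and it is onto because $g\ne0$ a.e. We have $\Phi(P^2(W'))=N$, the closure of $g\,\mathbb C[z,w]$ in $L^2(W)$, and we must show that $N=M$.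

We use the following principle: a uniformly bounded sequence that converges a.e.\ converges in $L^2(W)$, by dominated convergence, since $W\in L^1$. For $h\in H^\infty(w)$ the Fej\'er means $\sigma_nh$ are polynomials in $w$, are bounded by $\|h\|_\infty$, and converge to $h$ a.e. Hence $\sigma_nh\to h$ in $L^2(W)$, and $H^\infty(w)\subset M$.

\emph{$N\subset M$.} For $p\in\mathbb C[z,w]$ the polynomials $p\,\sigma_ng$ converge to $pg$ in $L^2(W)$.

\emph{$M\subset N$.} The closed space $N$ is invariant under $z$ and $w$, so it suffices to show $1\in N$. We approximate $1/g$, which may be unbounded, by bounded functions. For $k\ge1$ let $h_k$ be the outer function with $|h_k|=\min(k,u^{1/2})\in[1,k]$ on $\mathbb T$. Since $g\,\sigma_nh_k\to gh_k$ boundedly and a.e., $gh_k\in N$. Moreover $|gh_k|=\min(ku^{-1/2},1)\le1$, and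
\[
(gh_k)(0)=\exp\int\min\bigl(\log k-\tfrac12\log u,\,0\bigr)\,dm\longrightarrow1
\]
by dominated convergence, with majorant $\frac12\log u$. Therefore
\[
\|gh_k-1\|_{H^2(w)}^2=\|gh_k\|^2-2(gh_k)(0)+1\le2-2(gh_k)(0)\to0 .
\]
A subsequence converges to $1$ a.e.\ and boundedly, hence in $L^2(W)$.

It remains to compare the constants. First, $G(W')=G(W)\exp(-\int\log u\,dm)=g(0)^2G(W)$. Second, $(g-g(0))/w$ is analytic in $\mathbb D$ and bounded by $2\|g\|_\infty$ by the maximum principle, so it lies in $H^\infty(w)\subset M$, and $g-g(0)\in wM$. Since $\Phi$ maps $1$ to $g$ and $zP^2(W')+wP^2(W')$ onto $zM+wM$,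
\[
d_0(W')=\operatorname{dist}(g,zM+wM)=\operatorname{dist}(g(0),zM+wM)=g(0)\,d_0(W).
\]
Hence $c(W')=c(W)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:jensen} gives $0<c(W)\le1$. Let $W'$ and $\Phi$ be as in Lemma~\ref{lem:outer}. By Lemmas~\ref{lem:lower} and~\ref{lem:operator}, the three assertions about $K$ hold for $W'$. The unitary $\Phi$ does not respect the spaces $\mathcal A_J$, but $K$ is defined in \eqref{eq:K} from $M$ and the two multiplications alone, so $\Phi$ carries the operator $K$ of $W'$ to that of $W$. As $c(W')=c(W)$, the assertions hold for $W$. By Lemma~\ref{lem:angle}, $zM+wM$ is closed and $zM\cap wM=zwM$. The space $\mathbb C1+(zM+wM)$ is closed, as the sum of a closed and a finite-dimensional space, and it contains all polynomials, so it equals $M$. Since $d_0(W)>0$, we have $1\notin zM+wM$, and the codimension is $1$. The statement about $[f]$ follows with $W=|f|^2$ from Lemma~\ref{lem:log} and the unitary $x\mapsto xf$.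
\end{proof}

\section{The exact value of the determinant}\label{sec:exact}

Two inequalities could have lost something in Section~\ref{sec:proof}: the passage from $r,q$ to $r_N,q_N$, and the bound $d_N^2\ge G(W)$. For the first, we identify $d_J^2/d_0^2$ as the determinant of a Schur complement of $1-K^*K$. For the second, we use a theorem on half-planes. A set $\Lambda\subset\mathbb Z^2$ is a \emph{half-plane} if it is closed under addition and $\mathbb Z^2$ is the disjoint union of $\Lambda$, $-\Lambda$ and $\{0\}$. The Helson--Lowdenslager theorem \cite{HL} states that for a half-plane $\Lambda$ and $0\le W\in L^1(\mathbb T^2)$,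
\[
\inf_p\int|1+p|^2W\,dm=\exp\int\log W\,dm ,
\]
where $p$ runs over the trigonometric polynomials with frequencies in $\Lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
By Theorem~\ref{thm:main}, only $\det S\le c(W)$ remains, where $S=1-K^*K$ acts on $E_w$ and $c(W)\le S\le1$. Fix $J\ge1$ and let
\[
E_{>J}=\overline{P_{D^\perp}\mathcal A_{>J}},\qquad F_J=E_w\ominus E_{>J}.
\]
We have $\overline{\mathcal D_J}=D\oplus E_{>J}$: the right side is closed and contains $\mathcal D_J$, and the left side contains $D$ and every $P_{D^\perp}a=a-P_Da$ with $a\in\mathcal A_{>J}$. Hence $wM=\overline{\mathcal D_J}\oplus F_J$. The space $\mathcal A_J+\overline{\mathcal D_J}$ is closed and contains $\mathcal A+\mathcal D$, so it equals $wM$. Therefore $a\mapsto e=P_{F_J}a$ maps $\mathcal A_J$ onto $F_J$, and $\|e\|^2=\operatorname{dist}(a,\mathcal D_J)^2=q_J(a)$. So this map is an isometry of $(\mathcal A_J,q_J)$ onto $F_J$.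

Write $S=(S_{ij})_{i,j=1,2}$ with respect to $E_w=F_J\oplus E_{>J}$. The block $S_{22}\ge c(W)$ is invertible, and with the Schur complement $\Sigma=S_{11}-S_{12}S_{22}^{-1}S_{21}$,
\begin{equation}\label{eq:schur}
S=L^*\begin{pmatrix}\Sigma&0\\0&S_{22}\end{pmatrix}L,\qquad L=\begin{pmatrix}1&0\\S_{22}^{-1}S_{21}&1\end{pmatrix}.
\end{equation}
The operator $L-1$ has finite rank and square zero, so $\det L=\det L^*=1$, and $\det S=\det\Sigma\cdot\det S_{22}$. Also $\det S_{22}\le1$, because $1-S_{22}$ is a positive trace class contraction. Hence $\det S\le\det\Sigma$.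

To compute $\det\Sigma$, read \eqref{eq:schur} as an identity of forms. For $e\in F_J$ and $y\in E_{>J}$ it says that $\langle S(e+y),e+y\rangle=\langle\Sigma e,e\rangle+\langle S_{22}y',y'\rangle$ with $y'=y+S_{22}^{-1}S_{21}e$, so $\langle\Sigma e,e\rangle$ is the infimum of the left side over $y$. By \eqref{eq:S},
\[
\langle\Sigma e,e\rangle=\inf_{y\in E_{>J}}\operatorname{dist}(e+y,zM)^2=\operatorname{dist}(e,zM+E_{>J})^2 .
\]
If $e=P_{F_J}a$, then $a-e\in D+E_{>J}\subset zM+E_{>J}$, so $e$ may be replaced by $a$. The spaces $zM+E_{>J}$ and $\mathcal D_J+\mathcal B$ have the same closure: $\mathcal D_J+\mathcal B\subset(D+E_{>J})+zM$, while $zM=\overline{\mathcal D+\mathcal B}$ and $E_{>J}\subset\overline{\mathcal D_J}$. Thus $\langle\Sigma e,e\rangle=r_J(a)$, and Lemma~\ref{lem:telescope} gives $\det\Sigma=\det_{\mathcal A_J}(r_J:q_J)=d_J^2/d_0^2$.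

So $\det S\le d_J^2/d_0^2$ for all $J$. As $J\to\infty$, $d_J$ decreases to the distance from $1$ to the span of the monomials with exponents in
\[
\bigcup_k\Lambda_k=\{(0,l):l\ge1\}\cup\{(i,l):i\ge1,\ l\in\mathbb Z\}.
\]
This is the set of lexicographically positive pairs, a half-plane. By the Helson--Lowdenslager theorem $d_J^2\to G(W)$, and $\det S\le c(W)$.
\end{proof}

In particular $c(W)=1$ if and only if $K=0$, that is, if and only if $E_w\perp E_z$ as in $H^2$ itself.

\section{The multiplication operators and sharpness}\label{sec:operators}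

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b) and (c)]
For an isometry $R$ the operator $RR^*$ is the projection onto the range of $R$. The isometries $R_z$ and $R_w$ commute, so $R_zR_wR_z^*R_w^*=(R_zR_w)(R_zR_w)^*$ and
\[
C=1-P_{zM}-P_{wM}+P_D .
\]
By Theorem~\ref{thm:main} and Lemma~\ref{lem:angle}, $M=D\oplus E\oplus\ell$, where $E=E_w+E_z$ is closed and $\ell=M\ominus(zM+wM)$ is a line. On $D$ we have $C=1-1-1+1=0$, and on $\ell$ we have $C=1$. On $E\subset D^\perp$ we have $C=1-P_{E_w}-P_{E_z}$, so $Ce=-Ke$ for $e\in E_w$ and $Cy=-P_{E_w}y=-K^*y$ for $y\in E_z$. Thus $C$ maps $E$ into $E$, and the isomorphism $(e,y)\mapsto e+y$ of Lemma~\ref{lem:angle} makes $C|_E$ similar to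
\[
Q=\begin{pmatrix}0&-K^*\\-K&0\end{pmatrix}\quad\text{on }E_w\oplus E_z .
\]
Now $Q^2=K^*K\oplus KK^*$ is trace class with trace $2\|K\|_{HS}^2$. As $C$ is self-adjoint, $\|C\|_{HS}^2=\operatorname{tr}C^2=1+2\|K\|^2_{HS}$. Applying $x\le-\log(1-x)$ to the eigenvalues of $K^*K$ gives $\|K\|_{HS}^2\le-\log\det(1-K^*K)\le\log(1/c(W))$. This proves (b).

The operator $Q$ is self-adjoint with $\|Q\|=\|K\|$, and conjugation by $1\oplus(-1)$ turns $Q$ into $-Q$. So the spectrum of $Q$, which is also that of $C|_E$, lies in $[-\|K\|,\|K\|]$ and contains both endpoints. The operator $R_zR_z^*+R_wR_w^*=P_{zM}+P_{wM}$ equals $2$ on $D$ and $1-C$ on $E$. Therefore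
\begin{equation}\label{eq:bottom}
\min\operatorname{spec}\bigl((R_zR_z^*+R_wR_w^*)|_{zM+wM}\bigr)=1-\|K\|\ge1-\sqrt{1-c(W)} ,
\end{equation}
which proves (c).
\end{proof}

\begin{remark}
Part (c) is the quantitative form of the splitting discussed in the introduction. Let $X(g,h)=zg+wh$ on $M\oplus M$, so $XX^*=R_zR_z^*+R_wR_w^*$. For $x\in zM+wM$ let $x'=(XX^*|_{zM+wM})^{-1}x$ and $(g,h)=X^*x'$. Then $x=zg+wh$ and $\|g\|^2+\|h\|^2=\langle x,x'\rangle\le\|x\|^2/\bigl(1-\sqrt{1-c(W)}\bigr)$.
\end{remark}

By Theorem~\ref{thm:supp}(a), equality in $\|K\|^2\le1-c(W)$ means that $K$ has at most one nonzero singular value. The graded weight $\omega=|1-\alpha\zeta|^{-2}$, $0<\alpha<1$, has this property. Here $G=1$ and $d_0^2=\sum_j\alpha^{2j}=(1-\alpha^2)^{-1}$, and the test function $1-\alpha\zeta$ gives $d_k^2\le1=G$, hence $d_k=1$, for $k\ge1$. By \eqref{eq:sk}, $s_1=\alpha$ and $s_k=0$ for $k\ge2$. To approach this weight by weights $|f|^2$ with $f$ a polynomial, we truncate the geometric series for $(1-\alpha z\bar w)^{-1}$ and multiply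 by a power of $w$.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(d)]
Let $f_n=\sum_{j=0}^n\alpha^jz^jw^{n-j}$. On $\mathbb T^2$ we have $|f_n|=|p_n(z\bar w)|$, where $p_n(\zeta)=(1-(\alpha\zeta)^{n+1})/(1-\alpha\zeta)$ has no zeros in $\overline{\mathbb D}$ and $p_n(0)=1$. So $\log|p_n|$ is harmonic near $\overline{\mathbb D}$, and $\int\log|f_n|^2\,dm=2\int_{\mathbb T}\log|p_n|\,dm=0$. Since $f_n$ is homogeneous of degree $n$, the elements of $z[f_n]+w[f_n]$ have only Taylor terms of total degree at least $n+1$, and those of $zw[f_n]$ only terms of degree at least $n+2$. The first fact gives $f_n\perp z[f_n]+w[f_n]$, so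
\[
c(f_n)=\|f_n\|^{-2}=\frac{1-\alpha^2}{1-\alpha^{2n+2}}\longrightarrow1-\alpha^2 .
\]
The second gives $wf_n\in E_w$ and $zf_n\in E_z$. The coefficient of $z^jw^{n+1-j}$ is $\alpha^j$ in $wf_n$ for $0\le j\le n$ and $\alpha^{j-1}$ in $zf_n$ for $1\le j\le n+1$, so $\langle wf_n,zf_n\rangle=\sum_{j=1}^n\alpha^{2j-1}$ and
\[
\|K_{f_n}\|\ge\frac{|\langle wf_n,zf_n\rangle|}{\|f_n\|^2}=\frac{\alpha(1-\alpha^{2n})}{1-\alpha^{2n+2}}\longrightarrow\alpha .
\]
Together with $\|K_{f_n}\|\le\sqrt{1-c(f_n)}\to\alpha$ this gives $\|K_{f_n}\|\to\alpha$. By \eqref{eq:bottom} the best constant in (c) for $[f_n]$ is $1-\|K_{f_n}\|$, which has the same limit $1-\alpha$ as $1-\sqrt{1-c(f_n)}$.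
\end{proof}

\section{Division and other points of the bidisk}\label{sec:points}

The first claim of Theorem~\ref{thm:supp}(e) uses that the subspace has a single generator. For the invariant subspace $M=zH^2+wH^2$ the function $h=1$ satisfies $zh,wh\in M$ and $h\notin M$; equivalently, $zw\in zM\cap wM$ and $zw\notin zwM$.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(e)]
If $h\in[f]$, then $zh,wh\in[f]$. Conversely, if $zh,wh\in[f]$, then $zwh=z(wh)=w(zh)\in z[f]\cap w[f]=zw[f]$ by Theorem~\ref{thm:main}, and canceling $zw$ gives $h\in[f]$.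

For the second claim we move $(\lambda_1,\lambda_2)$ to the origin by an automorphism of the bidisk. For $\lambda\in\mathbb D$ let
\[
\varphi_\lambda(\zeta)=\frac{\lambda-\zeta}{1-\bar\lambda\zeta},\qquad k_\lambda(\zeta)=\frac{\sqrt{1-|\lambda|^2}}{1-\bar\lambda\zeta}.
\]
Then $\varphi_\lambda\circ\varphi_\lambda=\mathrm{id}$ and $|\varphi_\lambda'|=|k_\lambda|^2$, and $k_\lambda\cdot(k_\lambda\circ\varphi_\lambda)=1$ because $1-\bar\lambda\varphi_\lambda(\zeta)=(1-|\lambda|^2)/(1-\bar\lambda\zeta)$. Put $\Psi(z,w)=(\varphi_{\lambda_1}(z),\varphi_{\lambda_2}(w))$, $k(z,w)=k_{\lambda_1}(z)k_{\lambda_2}(w)$ and $Uh=k\cdot(h\circ\Psi)$. A change of variables on $\mathbb T^2$ shows that $U$ is isometric on $H^2$, and $U^2=1$, so $U$ is unitary.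

A function $\psi$ that is analytic on a bidisk of radius larger than $1$ is the uniform limit on $\overline{\mathbb D}^2$ of its Taylor polynomials, so $\psi[F]\subset[F]$ for every $0\ne F\in H^2$. For a polynomial $p$ this applies to $\psi=p\circ\Psi$ and gives $U(pf)=(p\circ\Psi)\,Uf\in[Uf]$. Hence $U[f]\subset[Uf]$. The same inclusion for $Uf$ in place of $f$ reads $U[Uf]\subset[f]$, that is, $[Uf]\subset U[f]$. So $U[f]=[Uf]$. It also applies to $1-\bar\lambda_1z$ and to its reciprocal, so multiplication by $1-\bar\lambda_1z$ maps $[f]$ onto $[f]$, and $z-\lambda_1=-\varphi_{\lambda_1}(z)(1-\bar\lambda_1z)$ gives $(z-\lambda_1)[f]=\varphi_{\lambda_1}(z)[f]$. With $w,\lambda_2$ in place of $z,\lambda_1$ we get $(w-\lambda_2)[f]=\varphi_{\lambda_2}(w)[f]$. Finally $U(\varphi_{\lambda_1}(z)h)=z\,Uh$ and $U(\varphi_{\lambda_2}(w)h)=w\,Uh$. Thus $U$ maps $[f]$ onto $[Uf]$ and $(z-\lambda_1)[f]+(w-\lambda_2)[f]$ onto $z[Uf]+w[Uf]$, and Theorem~\ref{thm:main} applies to $Uf\ne0$.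
\end{proof}

\section{General measures}\label{sec:measures}

We return to the graded measures $\mu_\nu$ of Section~\ref{sec:graded}. By Proposition~\ref{prop:graded} and Lemma~\ref{lem:angle}, $zP^2(\mu_\nu)+wP^2(\mu_\nu)$ is closed if and only if $\sup_ks_k<1$. Without the lower bound of Lemma~\ref{lem:jensen}, nothing prevents $d_k$ from being much smaller than $d_{k-1}$. This happens when $\nu$ is nearly concentrated on $k$ points, because a polynomial of degree $k$ with constant term $1$ can vanish at $k$ points of $\mathbb T$ and one of degree $k-1$ cannot.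

\begin{proof}[Proof of Theorem~\ref{thm:supp}(f)]
Let $\zeta_1,\zeta_2,\dots$ be distinct points of $\mathbb T$. We choose masses $\gamma_n>0$ recursively, starting with $\gamma_1=1$. Once $\gamma_1,\dots,\gamma_k$ are chosen, let $\nu_k=\sum_{j\le k}\gamma_j\delta_{\zeta_j}$ and let $\eta_k$ be the squared distance in $L^2(\nu_k)$ from $1$ to $\operatorname{span}\{\zeta,\dots,\zeta^{k-1}\}$. Then $\eta_k>0$, since a nonzero polynomial of degree at most $k-1$ does not vanish at $k$ points. For $n\ge2$ put
\[
\gamma_n=\min_{1\le k<n}2^{k-n}\,4^{-k}\,\eta_k/k ,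
\]
so that $\sum_{n>k}\gamma_n\le4^{-k}\eta_k/k$ for every $k\ge1$. The measure $\nu=\sum_n\gamma_n\delta_{\zeta_n}$ is finite and has infinite support. Since $\nu\ge\nu_k$, we have $d_{k-1}^2\ge\eta_k$. The polynomial $h(\zeta)=\prod_{j\le k}(1-\bar\zeta_j\zeta)$ has degree $k$ and constant term $1$, vanishes at $\zeta_1,\dots,\zeta_k$, and is bounded by $2^k$ on $\mathbb T$. So $d_k^2\le\int|h|^2\,d\nu\le4^k\sum_{n>k}\gamma_n\le\eta_k/k$. By \eqref{eq:sk}, $1-s_k^2\le1/k$. Hence $\sup_ks_k=1$, and $zP^2(\mu)+wP^2(\mu)$ is not closed for $\mu=\mu_\nu$.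
\end{proof}

\begin{remark}
The numbers $s_k$ are the moduli of the Verblunsky coefficients of $\nu$. Let $\Phi_k$ be the monic polynomial of degree $k$ orthogonal to $\mathcal P_{k-1}$ in $L^2(\nu)$, let $\Phi_k^*$ be the polynomial with $\Phi_k^*(\zeta)=\zeta^k\overline{\Phi_k(\zeta)}$ on $\mathbb T$, and let $\alpha_{k-1}=-\overline{\Phi_k(0)}$ for $k\ge1$. The polynomial $\Phi_{k-1}^*\in\mathcal P_{k-1}$ has constant term $1$ and is orthogonal to $\zeta,\dots,\zeta^{k-1}$, and $\zeta\Phi_{k-1}\perp\zeta\mathcal P_{k-2}$. So the lines of $E_w$ and $E_z$ in degree $k$ are spanned by $t^k\Phi_{k-1}^*$ and $t^k\zeta\Phi_{k-1}$, two vectors of equal norm. The difference $\Phi_k-\zeta\Phi_{k-1}\in\mathcal P_{k-1}$ is orthogonal to $\zeta,\dots,\zeta^{k-1}$, so it is a multiple of $\Phi_{k-1}^*$, and evaluation at $0$ shows that it equals $\Phi_k(0)\Phi_{k-1}^*$. The inner product with $\Phi_{k-1}^*\perp\Phi_k$ gives $|\langle\zeta\Phi_{k-1},\Phi_{k-1}^*\rangle|=|\alpha_{k-1}|\,\|\Phi_{k-1}^*\|^2$, that is, $s_k=|\alpha_{k-1}|$. By Verblunsky's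 theorem, every sequence $(\alpha_k)_{k\ge0}$ in $\mathbb D$ is the coefficient sequence of a probability measure on $\mathbb T$ with infinite support. Each such sequence with $\sup_k|\alpha_k|=1$ yields a measure as in Theorem~\ref{thm:supp}(f).
\end{remark}

\begin{thebibliography}{9}

\bibitem{HL}
Helson and Lowdenslager, Acta Math.\ 99 (1958).

\bibitem{perturbation}
\emph{One dimensional perturbation of invariant subspaces in the Hardy space over the bidisk I},
\texttt{https://www.projecteuclid.org/\allowbreak download/\allowbreak pdf\_1/\allowbreak euclid.nihmj/\allowbreak 1520391677}.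

\end{thebibliography}
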